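
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Saturation over a sublanguage does not descend:\\ a counterexample to a conjecture of Chang}


\begin{abstract}
A complete theory $T$ in a countable language is $\kappa$-saturated over a sublanguage $\mathcal L_0$ if every model of $T$ whose $\mathcal L_0$-reduct is $\kappa$-saturated is itself $\kappa$-saturated. Chang conjectured that if this holds for one successor cardinal $\omega_{\alpha+1}$, then it holds for all of them. We refute the conjecture in ZFC. We construct a complete theory in a finite language, with $\mathcal L_0$ consisting of one dense linear order, that is $\kappa$-saturated over $\mathcal L_0$ for every $\kappa>2^{\omega}$ but not $\omega_1$-saturated over $\mathcal L_0$. More generally, for every countable ordinal $\delta$ we find such a theory that, for infinite $\kappa$, is $\kappa$-saturated over $\mathcal L_0$ exactly when $2^{<\kappa}>\beth_{\delta+1}$; it may be taken to expand the theory of real closed ordered fields.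
\end{abstract}

\section{The question and the answer}

Let $T$ be a complete theory in a countable first-order language $\mathcal L$, let $\mathcal L_0\subseteq\mathcal L$ be a sublanguage, and let $\kappa$ be an infinite cardinal. A structure is \emph{$\kappa$-saturated} if, for every subset $Y$ of its universe with $|Y|<\kappa$, every set of formulas in one free variable with parameters from $Y$ that is consistent with the complete theory of the structure with constants for $Y$ is realized in it. We say that $T$ is \emph{$\kappa$-saturated over $\mathcal L_0$} if every model $\mathfrak A$ of $T$ whose reduct to $\mathcal L_0$ is $\kappa$-saturated is itself $\kappa$-saturated.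

At one extreme, if $\mathcal L_0=\mathcal L$, the property holds trivially for all $\kappa$. At the other extreme, let $\mathcal L_0=\emptyset$ be the pure identity language. An infinite pure set is $\kappa$-saturated exactly when it has at least $\kappa$ elements, and finite structures are always $\kappa$-saturated. So $T$ is $\kappa$-saturated over $\emptyset$ iff every model of $T$ of power at least $\kappa$ is $\kappa$-saturated. Many theories fail this: the theory of dense linear orders without endpoints is not $\kappa$-saturated over $\emptyset$ for any uncountable $\kappa$, since one may take any such order of power $\kappa$ and place a copy of $\mathbb Q$ above it; no element lies above that countable copy. Two facts, both stated in \cite{CK}, show what happens in the good cases.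
\begin{itemize}
\item[(i)] By Morley's categoricity theorem, if $T$ is $\kappa$-saturated over $\emptyset$ for one uncountable cardinal $\kappa$, then it is $\lambda$-saturated over $\emptyset$ for every uncountable $\lambda$.
\item[(ii)] The theory of real closed ordered fields is $\omega_{\alpha+1}$-saturated over $\{\le\}$ for every successor cardinal $\omega_{\alpha+1}$.
\end{itemize}
In both cases one successor cardinal is as good as another. The following conjecture of Chang, stated in \cite{CK}, says that this is a general law.

\medskip
\noindent\textbf{Conjecture D} (Chang \cite{CK}). \emph{If $T$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ for some $\alpha$, then $T$ is $\omega_{\beta+1}$-saturated over $\mathcal L_0$ for every $\beta$.}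
\medskip

We show that the conjecture is false.

\begin{theorem}[ZFC]\label{thm:main}
There are a complete theory $T$ in a finite language $\mathcal L$ and a sublanguage $\mathcal L_0=\{\prec\}$, where $\prec$ is a binary relation symbol that $T$ declares to be a dense linear order, such that
\begin{itemize}
\item[(a)] $T$ is not $\omega_1$-saturated over $\mathcal L_0$;
\item[(b)] $T$ is $\kappa$-saturated over $\mathcal L_0$ for every cardinal $\kappa>2^{\omega}$.
\end{itemize}
\end{theorem}

If $2^\omega=\omega_\alpha$, then $T$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ by (b), but not $\omega_{0+1}$-saturated over $\mathcal L_0$ by (a). So Conjecture D fails. The place where the behavior changes can be pushed high up, and located exactly. Recall that $\beth_0=\omega$, $\beth_{\delta+1}=2^{\beth_\delta}$, $\beth_\delta=\sup_{\varepsilon<\delta}\beth_\varepsilon$ for limit $\delta$, and $2^{<\kappa}=\sup_{\mu<\kappa}2^{\mu}$.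

\begin{theorem}[ZFC]\label{thm:strong}
For every countable ordinal $\delta$ there is a complete theory $T_\delta$ in a finite language containing $\mathcal L_0=\{\prec\}$ such that, for every infinite cardinal $\kappa$,
\[
T_\delta\text{ is }\kappa\text{-saturated over }\mathcal L_0\iff 2^{<\kappa}>\beth_{\delta+1}.
\]
In particular $T_\delta$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ iff $2^{\omega_\alpha}>\beth_{\delta+1}$; this fails whenever $\omega_\alpha\le\beth_\delta$ and holds whenever $\omega_\alpha\ge\beth_{\delta+1}$. Moreover $T_\delta$ can be chosen to expand the theory of real closed ordered fields, with $\prec$ the field order.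
\end{theorem}

Here $\prec$ is the strict order. Since $\prec$ and $\le$ are definable from each other, it makes no difference which of them is in $\mathcal L_0$. Thus real closed fields, which are well behaved over their order by (ii), have expansions for which saturation over the order fails at all small successor cardinals and holds at all large ones.

\medskip
\noindent\textbf{The idea.} Saturation of the reduct at a large cardinal carries a piece of information that has nothing to do with types: it makes the model large. Size can decide something. Suppose that $T$ provides a definable set $N$ which in some model is ordered like $\omega$, and that every model of $T$ in which $N$ is really $\omega$ has at most $2^\omega$ elements. Then a model whose order is $\kappa$-saturated with $\kappa>2^\omega$ has nonstandard elements in $N$, whereas a model of power $2^\omega$ may have an $\omega_1$-saturated order and yet keep $N$ standard, so that it is not $\omega_1$-saturated.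

What remains is to arrange that a $\kappa$-saturated order together with one nonstandard element of $N$ makes the \emph{whole} structure $\kappa$-saturated. For this we let $T$ code finite sequences of elements, with lengths in $N$. To realize $\varphi_0,\varphi_1,\dots$, choose $x_i$ satisfying $\varphi_0,\dots,\varphi_i$, find a coded sequence of nonstandard length that begins $x_0,x_1,x_2,\dots$, and read off an entry at a small nonstandard place. The difficulty is to find that sequence: the list $x_0,x_1,\dots$ is not definable, and nothing so far connects the codes with the order. We therefore attach to each sequence $s$ an open interval $I_s$ of the order, smaller for longer sequences and disjoint for different sequences of the same length. A branch of the tree of sequences then becomes a decreasing chain of intervals, and saturation of the order supplies a point in all of them; this point \emph{defines} a branch running through the whole chain.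

\section{Saturated dense orders}

A \emph{DLO} is a dense linear order without endpoints. All languages in this paper are countable. For uncountable $\kappa$, a structure is then $\kappa$-saturated iff every finitely satisfiable set of fewer than $\kappa$ formulas in one free variable, with parameters in the structure, is realized: fewer than $\kappa$ formulas involve fewer than $\kappa$ parameters, and over a set $Y$ with $|Y|<\kappa$ there are at most $|Y|+\omega<\kappa$ formulas. An infinite $\kappa$-saturated structure with universe $B$ has at least $\kappa$ elements, since otherwise $\{x\ne b:b\in B\}$ would have to be realized. A reduct of a $\kappa$-saturated structure is $\kappa$-saturated, and a $\theta$-saturated structure is $\kappa$-saturated for all $\kappa\le\theta$.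

Saturation of an order will be used only through the following consequence, in which $\kappa$ is an infinite cardinal:
\begin{quote}
$(*)$ If $(B,\prec)$ is a $\kappa$-saturated DLO and $X,Y\subseteq B$ satisfy $|X|,|Y|<\kappa$ and $x\prec y$ for all $x\in X$, $y\in Y$, then some $z\in B$ satisfies $x\prec z\prec y$ for all $x\in X$, $y\in Y$.
\end{quote}
Indeed the set of formulas $\{x\prec z:x\in X\}\cup\{z\prec y:y\in Y\}$ in the variable $z$ is finitely satisfiable because $B$ is dense without endpoints.

The next lemma has two uses: it makes room for the intervals $I_s$, and it shows that saturated orders are large.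

\begin{lemma}\label{lem:intervals}
Let $(B,\prec)$ be a $\kappa$-saturated DLO, $\nu$ an infinite cardinal with $\nu<\kappa$, and $a\prec b$ in $B$. Then there are $2^\nu$ pairwise disjoint nonempty open intervals with endpoints in $[a,b]$. In particular $|B|\ge2^\nu$.
\end{lemma}

\begin{proof}
For each sequence $u$ of zeros and ones of length at most $\nu$ we define $a_u\prec b_u$ and put $K_u=(a_u,b_u)$, by recursion on the length of $u$, so that $a_u\preceq a_{u'}$ and $b_{u'}\preceq b_u$ whenever $u'$ extends $u$. Let $K_\emptyset=(a,b)$. Given $K_u$, pick $x\in K_u$ and let $K_{u0}=(a_u,x)$ and $K_{u1}=(x,b_u)$. Now let $u$ have limit length $\zeta\le\nu$. For $i,j<\zeta$ and $k=\max(i,j)$ we have $a_{u|i}\preceq a_{u|k}\prec b_{u|k}\preceq b_{u|j}$. Since $|\zeta|\le\nu<\kappa$, $(*)$ gives $x$ strictly between all $a_{u|i}$ and all $b_{u|i}$, and then, applied with $X=\{x\}$, it gives $y$ with $x\prec y\prec b_{u|i}$ for all $i<\zeta$. Put $K_u=(x,y)$.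

If $u\ne u'$ have length $\nu$, then $K_u$ and $K_{u'}$ are contained in the two disjoint intervals formed where $u$ and $u'$ first differ. So the $2^\nu$ intervals $K_u$ with $u$ of length $\nu$ are as required, and choosing a point in each gives $|B|\ge2^\nu$.
\end{proof}

We also need saturated orders of controlled size. This is the usual union of an elementary chain.

\begin{lemma}\label{lem:exist}
Let $\theta$ be an uncountable regular cardinal and $c\ge\theta$ a cardinal such that $c^\mu=c$ whenever $0<\mu<\theta$. Every infinite structure $A_0$ of power at most $c$ in a countable language has a $\theta$-saturated elementary extension of power $c$.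
\end{lemma}

\begin{proof}
We build an increasing elementary chain $(A_i)_{i\le\theta}$ of structures of power at most $c$, taking unions at limits. Let $A_i$ be given. For each $\mu<\theta$ it has at most $c^\mu\le c$ subsets of power $\mu$, so it has at most $\theta\cdot c=c$ subsets $X$ of power less than $\theta$. Over each of them there are at most $2^{|X|+\omega}\le c^{|X|+\omega}=c$ complete types in one variable, since $|X|+\omega<\theta$. By compactness some elementary extension of $A_i$ realizes all these types, and by the L\"owenheim--Skolem theorem there is one of power exactly $c$; call it $A_{i+1}$. At a limit stage the union of the chain is an elementary extension of each of its members and has power at most $\theta\cdot c=c$. Then $A_\theta$ has power $c$. If $X\subseteq A_\theta$ has power less than $\theta$, then $X\subseteq A_i$ for some $i<\theta$, because $\theta$ is regular. A consistent set of formulas over $X$ extends to a complete type over $X$, and this is realized in $A_{i+1}$, hence in $A_\theta$.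
\end{proof}

\section{Coding sequences by nested intervals}\label{sec:structure}

We now expand a saturated DLO by a copy $N$ of $\omega$, by codes for finite sequences with lengths in $N$, and by an interval for each code, as announced in the introduction.

Let $\nu<\theta$ be infinite cardinals, put $c=2^\nu$, and let $(A,\prec)$ be a $\theta$-saturated DLO with $|A|=c$. For Theorem~\ref{thm:main} we shall take $\nu=\omega$, $\theta=\omega_1$, $c=2^\omega$. Write $A^{<\omega}$ for the set of finite sequences from $A$; the entries of a sequence are numbered from $0$. We equip $(A,\prec)$ with the following relations and functions.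
\begin{itemize}
\item A unary relation $N=\{e_0\prec e_1\prec e_2\prec\cdots\}$, any strictly increasing $\omega$-sequence in $A$. It serves as a copy of $\omega$.
\item A unary function $\ell$ (\emph{length}) and a binary function $v$ (\emph{entry}). Fix a bijection $\sigma:A\to A^{<\omega}$. If $\sigma(x)$ has length $k$, put $\ell(x)=e_k$, let $v(x,e_i)$ be the $i$-th entry of $\sigma(x)$ for $i<k$, and put $v(x,y)=x$ in all other cases.
\item Unary functions $L$ and $R$ (\emph{endpoints}). Choose points $L_s\prec R_s$ in $A$ for $s\in A^{<\omega}$ by recursion on the length of $s$. The pair $L_\emptyset\prec R_\emptyset$ is arbitrary. Given $L_s\prec R_s$, Lemma~\ref{lem:intervals} (with $\nu<\theta$) provides $2^\nu=c=|A|$ pairwise disjoint nonempty open intervals with endpoints in $[L_s,R_s]$; index them by the elements of $A$ and let $(L_{s^\frown a},R_{s^\frown a})$, $a\in A$, be these intervals. Put $L(x)=L_{\sigma(x)}$ and $R(x)=R_{\sigma(x)}$.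
\end{itemize}
Here $c=2^\nu$ with $\nu<\theta$ is used: a sequence has $|A|=c$ immediate extensions, all of which need disjoint intervals inside one given interval.

Let $\mathfrak M_0$ be $(A,\prec,N,\ell,v,L,R)$, possibly expanded by further relations and functions for which the language remains countable. Let $\mathcal L$ be its language, $T=\mathrm{Th}(\mathfrak M_0)$, and $\mathcal L_0=\{\prec\}$. The additional symbols, which will bound the size of models with standard $N$, come later; nothing before Section~\ref{sec:main} depends on them. The universe of a model $\mathfrak M$ is denoted by $M$.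

\medskip
Let $x\sqsubseteq y$ abbreviate the formula saying that $\ell(x)\preceq\ell(y)$ and that $v(x,n)=v(y,n)$ for all $n\in N$ with $n\prec\ell(x)$. Let $I_x=\{z:L(x)\prec z\prec R(x)\}$. In $\mathfrak M_0$, $x\sqsubseteq y$ says that $\sigma(x)$ is an initial segment of $\sigma(y)$. The following statements hold in $\mathfrak M_0$ and are first-order, so they hold in every model of $T$.
\begin{itemize}
\item[(F1)] $\prec$ is a DLO. The set $N$ is nonempty and has no greatest element. Every nonempty subset of $N$ that is definable with parameters has a least element and, if it is bounded above by an element of $N$, a greatest element. (This is one sentence for each $\mathcal L$-formula; all are true in $\mathfrak M_0$ since $(N,\prec)\cong\omega$ there.)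
\end{itemize}
By (F1), $N$ has a least element, denoted $0$; each $n\in N$ has an immediate successor in $N$, the least element of $\{m\in N:n\prec m\}$, denoted $n+1$; and each $n\ne0$ in $N$ has an immediate predecessor in $N$, the greatest element of $\{m\in N:m\prec n\}$. The symbols $0$ and $n+1$ always have this meaning, also when $\mathcal L$ contains field operations.
\begin{itemize}
\item[(F2)] $\ell(x)\in N$. For each $n\in N$ with $n\preceq\ell(x)$ there is exactly one $y\sqsubseteq x$ with $\ell(y)=n$; we write $y=x|n$. Some $x$ has $\ell(x)=0$. For all $x,y$ there is $z$ with $x\sqsubseteq z$, $\ell(z)=\ell(x)+1$ and $v(z,\ell(x))=y$.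
\item[(F3)] $L(x)\prec R(x)$. If $x\sqsubseteq y$, then $L(x)\preceq L(y)$ and $R(y)\preceq R(x)$, so $I_y\subseteq I_x$. If $\ell(x)=\ell(y)$ and $x\ne y$, then $I_x\cap I_y=\emptyset$.
\end{itemize}
In (F2), $x|n$ is given in $\mathfrak M_0$ by restricting $\sigma(x)$, and $z$ by appending $y$ to $\sigma(x)$; uniqueness of $x|n$ holds because $\sigma$ is injective. In (F3) the first two claims hold in $\mathfrak M_0$ by construction. The third is proved by induction on the common length. There is only one sequence of length $0$. Let $s\ne t$ have length $k+1$. If $s|k=t|k$, their intervals are disjoint by choice. Otherwise the intervals of $s$ and $t$ are contained in those of $s|k$ and $t|k$, which are disjoint by the inductive hypothesis.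

We note three consequences of the definition of $\sqsubseteq$ and (F2), valid in all models: $\sqsubseteq$ is transitive; $v(x|n,k)=v(x,k)$ for $k,n\in N$ with $k\prec n\preceq\ell(x)$; and if $y\sqsubseteq x$ and $\ell(y)\preceq n\preceq\ell(x)$ with $n\in N$, then $y\sqsubseteq x|n$, since both agree with $x$ below $\ell(y)$.

\medskip
Let $\mathfrak M\models T$. The \emph{standard} elements of $N^{\mathfrak M}$ are $\underline0=0$, $\underline1=0+1$, $\underline2=\underline1+1$, and so on. Each is definable without parameters, by the same formula in all models; in $\mathfrak M_0$, $\underline k=e_k$. They form an initial segment of $N^{\mathfrak M}$, because nothing in $N^{\mathfrak M}$ lies strictly between $\underline k$ and $\underline{k+1}$ or below $0$. We call $N^{\mathfrak M}$ \emph{standard} if all its elements are standard. If $q\in N^{\mathfrak M}$ is nonstandard, then $q$ lies above all standard elements. Its predecessor exists since $q\ne0$, and is nonstandard, since otherwise $q$ would be standard. Repeating this we obtain the $m$-th predecessor $q-m$, again nonstandard, for every $m\in\omega$.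

\section{What saturation of the order gives}

The order on $N$ is discrete, so $N$ is not a DLO, and the codes are not even linearly ordered by $\sqsubseteq$. The two lemmas of this section give the forms of $(*)$ that hold for $N$ and for the tree of codes. In both the argument is the same: find a point of the dense order by $(*)$, then use that point as a parameter and round down by (F1).

\begin{lemma}[gaps in $N$]\label{lem:gap}
Let $\mathfrak M\models T$ and let $(M,\prec)$ be $\kappa$-saturated, $\kappa$ infinite. Let $X,Y\subseteq N^{\mathfrak M}$ be nonempty with $|X|,|Y|<\kappa$, let $X$ have no greatest element, and suppose $x\prec y$ for all $x\in X$, $y\in Y$. Then some $n\in N^{\mathfrak M}$ satisfies $x\prec n\prec y$ for all $x\in X$, $y\in Y$.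
\end{lemma}

\begin{proof}
By $(*)$ there is $z\in M$ with $x\prec z\prec y$ for all $x\in X$, $y\in Y$. The set $\{i\in N^{\mathfrak M}:i\preceq z\}$ is definable, contains $X$, and is bounded above by any element of $Y\subseteq N^{\mathfrak M}$. Let $n$ be its greatest element. Then $x\preceq n$ for every $x\in X$, hence $x\prec n$, as $X$ has no greatest element; and $n\preceq z\prec y$ for every $y\in Y$.
\end{proof}

\begin{lemma}[branches]\label{lem:branch}
Let $\mathfrak M\models T$ and let $(M,\prec)$ be $\kappa$-saturated, $\kappa$ infinite. Let $\eta$ be a nonzero limit ordinal with $|\eta|<\kappa$, let $s_i\in M$ for $i<\eta$ with $s_i\sqsubseteq s_j$ whenever $i<j$, and let $b\in N^{\mathfrak M}$ with $\ell(s_i)\preceq b$ for all $i<\eta$. Then there is $s\in M$ with $\ell(s)\preceq b$ and $s_i\sqsubseteq s$ for all $i<\eta$.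
\end{lemma}

\begin{proof}
Let $i,j<\eta$ and $k=\max(i,j)$. By (F3), $L(s_i)\preceq L(s_k)\prec R(s_k)\preceq R(s_j)$. So $(*)$ gives a point $p$ lying in $I_{s_i}$ for all $i<\eta$. The set of those $n\in N^{\mathfrak M}$ with $n\preceq b$ for which
\[
\text{there is }t\text{ with }\ell(t)=n\text{ and }p\in I_t
\]
is definable, bounded by $b$, and contains every $\ell(s_i)$. Let $n$ be its greatest element and let $s$ be a witness for it: $\ell(s)=n\preceq b$ and $p\in I_s$.

Fix $i<\eta$. Then $\ell(s_i)\preceq\ell(s)$, so $s|\ell(s_i)$ is defined. It has the same length as $s_i$, and $p$ lies both in $I_{s_i}$ and in $I_s\subseteq I_{s|\ell(s_i)}$. By the disjointness in (F3), $s|\ell(s_i)=s_i$, that is, $s_i\sqsubseteq s$.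
\end{proof}

The bound $b$ matters: without it, the definable set in the proof need not have a greatest element.

\section{From a saturated order to a saturated structure}

Throughout this section $\mathfrak M\models T$, $\kappa$ is uncountable, $(M,\prec)$ is $\kappa$-saturated, $N=N^{\mathfrak M}$ is not standard, and $q\in N$ is a fixed nonstandard element.

\medskip
\noindent\textbf{Countable sets of formulas.} The main idea is already visible here. Let $\Gamma=\{\varphi_i(x):i<\omega\}$ be finitely satisfiable in $\mathfrak M$, with parameters in $M$. For each $i$ choose $x_i\in M$ satisfying $\varphi_0,\dots,\varphi_i$. By (F2) there are $s_0\sqsubseteq s_1\sqsubseteq\cdots$ with $\ell(s_i)=\underline i$ and $v(s_{i+1},\underline i)=x_i$. All these lengths are below $q$, so Lemma~\ref{lem:branch} yields $s\in M$ with $s_i\sqsubseteq s$ for all $i$. Thus $v(s,\underline i)=x_i$ for all $i\in\omega$, and $\ell(s)$ is nonstandard.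

We now look at how long each formula remains true along $s$. For $j\in\omega$ consider the set of all $m\in N$ with $\underline j\preceq m\preceq\ell(s)$ such that $\varphi_j(v(s,n))$ holds for every $n\in N$ with $\underline j\preceq n\prec m$. This set is definable, bounded, and contains $\underline k$ for all $k\ge j$, because $x_j,x_{j+1},\dots$ all satisfy $\varphi_j$. Its greatest element $m_j$ is therefore nonstandard. By Lemma~\ref{lem:gap}, applied to the set $X$ of standard elements and to $Y=\{m_j:j\in\omega\}$, some $n^*\in N$ lies above all standard elements and below all $m_j$. The entry $v(s,n^*)$ satisfies every $\varphi_j$.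

\medskip
\noindent\textbf{Longer sets of formulas.} For an uncountable $\Gamma$ the process must continue past stage $\omega$, and three points need care. First, the sequence $s$ found at a limit stage has uncontrolled entries far out; we cut it off at a place $n^*$ below all the $m_j$ found so far, so that only good entries remain. Second, there must be room to continue, and Lemma~\ref{lem:branch} requires a bound: we keep all lengths below $q-m$ for every $m\in\omega$, which can be preserved both at successors and, by Lemma~\ref{lem:gap}, at limits. Third, at stage $i$ we must realize $\varphi_j$ for all $j\le i$, possibly infinitely many formulas; this is a smaller instance of the same problem, so we use induction on $|\Gamma|$.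

\begin{proposition}\label{prop:transfer}
Let $\mathfrak M\models T$, let $\kappa$ be uncountable, let $(M,\prec)$ be $\kappa$-saturated, and suppose that $N^{\mathfrak M}$ is not standard. Then $\mathfrak M$ is $\kappa$-saturated.
\end{proposition}

\begin{proof}
We show by induction on $\lambda=|\Gamma|<\kappa$ that every finitely satisfiable set $\Gamma$ of formulas in one free variable with parameters in $M$ is realized. For finite $\lambda$ there is nothing to prove. Let $\lambda$ be infinite, $\Gamma=\{\varphi_i(x):i<\lambda\}$, and assume the claim for all smaller cardinalities. By recursion we construct $s_i\in M$ for $i<\lambda$ such that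
\begin{itemize}
\item[(1)] $s_j\sqsubseteq s_i$ and $\ell(s_j)\prec\ell(s_i)$ for all $j<i$;
\item[(2)] for all $j<i$ and all $n\in N$ with $\ell(s_j)\preceq n\prec\ell(s_i)$, $\mathfrak M\models\varphi_j(v(s_i,n))$;
\item[(3)] $\ell(s_i)\prec q-m$ for all $m\in\omega$.
\end{itemize}
So in the coded sequence, $\varphi_j$ is true of all entries from the place $\ell(s_j)$ on.

\emph{Start.} Choose $s_0$ with $\ell(s_0)=0$. Then (3) holds because each $q-m$ is nonstandard.

\emph{Successor step.} Let $s_i$ be given. The set $\{\varphi_j:j\le i\}$ is finitely satisfiable and has fewer than $\lambda$ elements, because $i<\lambda$ and $\lambda$ is an infinite cardinal. By the inductive hypothesis some $x$ realizes it. By (F2) choose $s_{i+1}$ with $s_i\sqsubseteq s_{i+1}$, $\ell(s_{i+1})=\ell(s_i)+1$ and $v(s_{i+1},\ell(s_i))=x$. Then (1) holds by transitivity. For (2), let $j\le i$ and let $n\in N$ with $\ell(s_j)\preceq n\prec\ell(s_i)+1$. If $n=\ell(s_i)$, then $v(s_{i+1},n)=x$ satisfies $\varphi_j$. If $n\prec\ell(s_i)$, then $j<i$ and $v(s_{i+1},n)=v(s_i,n)$ satisfies $\varphi_j$ by (2) for $s_i$. For (3), $\ell(s_i)\prec q-(m+1)$ gives $\ell(s_{i+1})\preceq q-(m+1)\prec q-m$.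

\emph{Limit step.} Let $i\le\lambda$ be a nonzero limit ordinal and let $s_j$ be given for $j<i$. (The case $i=\lambda$ is included, for the conclusion.) By (3) all $\ell(s_j)$ lie below $q$, and $|i|\le\lambda<\kappa$, so Lemma~\ref{lem:branch} yields $s$ with $\ell(s)\preceq q$ and $s_j\sqsubseteq s$ for all $j<i$. For $j<i$ let $m_j$ be the greatest $m\in N$ such that
\[
\ell(s_j)\preceq m\preceq\ell(s)\quad\text{and}\quad\varphi_j(v(s,n))\text{ holds for all }n\in N\text{ with }\ell(s_j)\preceq n\prec m .
\]
It exists by (F1): the set of these $m$ is definable, bounded by $\ell(s)$, and contains $\ell(s_j)$.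

We claim that $\ell(s_k)\prec m_j$ for all $j,k<i$. Let $k'=\max(j,k)+1$, which is less than $i$. Since $s_{k'}\sqsubseteq s$, the sequences $s$ and $s_{k'}$ have the same entries below $\ell(s_{k'})$, so (2) for the pair $j<k'$ says that $m=\ell(s_{k'})$ belongs to the set defining $m_j$. Hence $\ell(s_k)\prec\ell(s_{k'})\preceq m_j$.

Apply Lemma~\ref{lem:gap} to
\[
X=\{\ell(s_k):k<i\},\qquad Y=\{m_j:j<i\}\cup\{q-m:m\in\omega\}.
\]
By (1), $X$ has no greatest element, as $i$ is a limit. By the claim and (3), every element of $X$ is below every element of $Y$. Finally $|X|,|Y|\le\lambda<\kappa$. So there is $n^*\in N$ with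
\[
\ell(s_k)\prec n^*\prec m_j\quad\text{and}\quad n^*\prec q-m\qquad(j,k<i,\ m\in\omega).
\]
In particular $n^*\prec m_0\preceq\ell(s)$.

If $i<\lambda$, put $s_i=s|n^*$, so $\ell(s_i)=n^*$. For $j<i$ we have $s_j\sqsubseteq s$ and $\ell(s_j)\prec n^*$, so $s_j\sqsubseteq s_i$ and (1) holds. If $n\in N$ and $\ell(s_j)\preceq n\prec n^*$, then $n\prec m_j$, so $v(s_i,n)=v(s,n)$ satisfies $\varphi_j$, and (2) holds. And (3) is part of the choice of $n^*$.

If $i=\lambda$, let $x=v(s,n^*)$. For every $j<\lambda$ we have $\ell(s_j)\preceq n^*\prec m_j$, so $\varphi_j(x)$ holds by the definition of $m_j$. Thus $x$ realizes $\Gamma$.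
\end{proof}

\section{The first counterexample}\label{sec:main}

By Proposition~\ref{prop:transfer}, saturation over $\mathcal L_0$ can fail at an uncountable $\kappa$ only in models with standard $N$. It remains to bound the size of those. We shall choose the additional symbols of $\mathfrak M_0$ so that
\begin{quote}
(D)\quad every model $\mathfrak M$ of $T$ in which $N^{\mathfrak M}$ is standard has at most $c$ elements.
\end{quote}
If $c=2^\omega$, it is enough to name each element by a subset of $N$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\nu=\omega$, $\theta=\omega_1$, $c=2^\omega$. There is an $\omega_1$-saturated DLO $(A,\prec)$ of power $2^\omega$: apply Lemma~\ref{lem:exist} to $(\mathbb Q,<)$, noting $(2^\omega)^\omega=2^\omega$, or see \cite[Lemma 5.1.4]{CK}. Construct the relations and functions of Section~\ref{sec:structure} and add one binary relation $B$. Fix an injection $h:A\to\mathcal P(\omega)$ and let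
\[
B=\{(e_n,x):n\in\omega,\ x\in A,\ n\in h(x)\}.
\]
The language $\mathcal L=\{\prec,N,\ell,v,L,R,B\}$ is finite. Let $T=\mathrm{Th}(\mathfrak M_0)$. Since $h$ is injective, $T$ contains the sentence
\[
\forall x\,\forall y\,\bigl(x\ne y\to\exists n\,(N(n)\wedge(B(n,x)\leftrightarrow\neg B(n,y)))\bigr).
\]
If $\mathfrak M\models T$ and $N^{\mathfrak M}$ is standard, then $N^{\mathfrak M}$ is countable and the map $x\mapsto\{n\in N^{\mathfrak M}:B(n,x)\}$ is injective, so $|M|\le2^\omega$. This is (D).

(a) The reduct $(A,\prec)$ of $\mathfrak M_0$ is $\omega_1$-saturated. The set $\{N(x)\}\cup\{x\ne e_n:n\in\omega\}$ has countably many parameters and is finitely satisfiable, but it is not realized in $\mathfrak M_0$. So $\mathfrak M_0$ is not $\omega_1$-saturated, and $T$ is not $\omega_1$-saturated over $\mathcal L_0$.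

(b) Let $\kappa>2^\omega$ and let $\mathfrak M\models T$ with $(M,\prec)$ $\kappa$-saturated. Then $|M|\ge\kappa>2^\omega$. By (D), $N^{\mathfrak M}$ is not standard. By Proposition~\ref{prop:transfer}, $\mathfrak M$ is $\kappa$-saturated.
\end{proof}

\begin{remark}
Both hypotheses of Proposition~\ref{prop:transfer} on $N$ and $\kappa$ are needed. If $N$ is standard, the model $\mathfrak M_0$ just used is a counterexample for $\kappa=\omega_1$. For $\kappa=\omega$ the conclusion fails as well: let $T$ be the theory above and let $\mathfrak M$ be a countable model of $T$ with nonstandard $N^{\mathfrak M}$, which exists by compactness and the L\"owenheim--Skolem theorem. Every DLO is $\omega$-saturated by quantifier elimination, so $(M,\prec)$ is. But the $2^\omega$ elements of $A$ have pairwise different types over $\emptyset$ in $\mathfrak M_0$, because they satisfy different sets of formulas $B(\underline n,x)$; so there are $2^\omega$ such types, and the countable model $\mathfrak M$ cannot realize them all.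
\end{remark}

\section{Raising the threshold}

We turn to Theorem~\ref{thm:strong}. Fix a countable ordinal $\delta$ and put
\[
\gamma=\delta+1,\qquad\nu=\beth_\delta,\qquad c=\beth_\gamma=2^\nu .
\]
Two things change. We want failure at \emph{every} $\kappa$ with $2^{<\kappa}\le c$, so $\mathfrak M_0$ should have an order as saturated as its size $c$ permits; by Lemma~\ref{lem:intervals}, a $\kappa$-saturated DLO of power $c$ can exist only if $2^\mu\le c$ for all infinite $\mu<\kappa$. And subsets of $N$ no longer suffice as names for $c$ elements when $\delta>0$; we use sets of higher rank.

\subsection*{An order as saturated as possible}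

Let $\theta$ be the least cardinal with $2^\theta>c$.

\begin{lemma}\label{lem:theta}
$\nu<\theta\le c$; $c^\mu=c$ for $0<\mu<\theta$; and $\theta$ is regular. There are a $\theta$-saturated DLO of power $c$ and a $\theta$-saturated real closed ordered field of power $c$.
\end{lemma}

\begin{proof}
We have $2^\mu\le2^\nu=c$ for $\mu\le\nu$, and $2^c>c$; so $\nu<\theta\le c$. For infinite $\mu<\theta$, $c\le c^\mu=2^{\nu\cdot\mu}=2^{\max(\nu,\mu)}\le c$, because $\max(\nu,\mu)<\theta$; for finite $\mu>0$, $c^\mu=c$ since $c$ is infinite. If $\theta$ were singular, we could write $\theta=\sum_{i<\mathrm{cf}\,\theta}\theta_i$ with all $\theta_i<\theta$ and $\mathrm{cf}\,\theta<\theta$. Then $2^\theta=\prod_{i<\mathrm{cf}\,\theta}2^{\theta_i}\le c^{\mathrm{cf}\,\theta}=c$, a contradiction. Since $\theta>\nu\ge\omega$ is uncountable, Lemma~\ref{lem:exist} applies to $(\mathbb Q,<)$ and to the ordered field of real algebraic numbers.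
\end{proof}

Carry out the construction of Section~\ref{sec:structure} with these $\nu,\theta,c$, taking for $(A,\prec)$ a $\theta$-saturated DLO of power $c$ or, for the last claim of Theorem~\ref{thm:strong}, the order of a $\theta$-saturated real closed ordered field of power $c$. In the latter case keep the field operations in $\mathcal L$; the order, being a reduct, is a $\theta$-saturated DLO, and Section~\ref{sec:structure} allowed additional symbols.

\subsection*{Bounding the size by a rank function}

Recall that $V_{\omega+\gamma}$ is the set of all sets of rank below $\omega+\gamma$, and that $|V_{\omega+\gamma}|=\beth_\gamma=c$. We name the elements of $A$ by the elements of $V_{\omega+\gamma}$. Elementary equivalence to $(V_{\omega+\gamma},\in)$ alone puts no bound on the size of a structure; what bounds it is a rank function into a genuine well-order. The ordinal $\omega+\gamma$ is countable, so it can be placed on $N$ as a second order, and when $N$ is standard this second order is the true one. This is where the countability of $\delta$ is used.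

Fix bijections $h:A\to V_{\omega+\gamma}$ and $\pi:\omega+\gamma\to N$. Add to $\mathcal L$ binary relations $E$, $\triangleleft$ and a unary function $\rho$, interpreted in $\mathfrak M_0$ by
\[
x\,E\,y\iff h(x)\in h(y),\qquad \rho(x)=\pi(\mathrm{rank}\,h(x)),\qquad \pi(\xi)\triangleleft\pi(\zeta)\iff\xi<\zeta ,
\]
with $\triangleleft$ holding only between elements of $N$. The language is finite. Let $T_\delta=\mathrm{Th}(\mathfrak M_0)$. Since $V_{\omega+\gamma}$ is transitive and its elements are determined by their members, $T_\delta$ contains the sentences saying that
\begin{equation}\label{eq:rank}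
\text{distinct }x,y\text{ have distinct }E\text{-extensions};\qquad\rho(x)\in N;\qquad x\,E\,y\to\rho(x)\triangleleft\rho(y),
\end{equation}
where the $E$-extension of $x$ is $\{z:z\,E\,x\}$. The next lemma is (D) for $T_\delta$.

\begin{lemma}\label{lem:D}
Every model $\mathfrak M$ of $T_\delta$ in which $N^{\mathfrak M}$ is standard has at most $c$ elements.
\end{lemma}

\begin{proof}
Each element of $N^{\mathfrak M}$ is some $\underline k$, and $T_\delta$ decides each sentence $\underline j\triangleleft\underline k$. Hence $\underline k^{\mathfrak M}\mapsto\underline k^{\mathfrak M_0}$ is an isomorphism $(N^{\mathfrak M},\triangleleft)\cong(N^{\mathfrak M_0},\triangleleft)\cong\omega+\gamma$. For $n\in N^{\mathfrak M}$ let $|n|<\omega+\gamma$ be its position in this well-order. By \eqref{eq:rank}, $x\,E\,y$ implies $|\rho(x)|<|\rho(y)|$. So $E^{\mathfrak M}$ is well founded, and we may define by recursion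
\[
C(y)=\{C(x):x\,E^{\mathfrak M}\,y\}\qquad(y\in M).
\]
By induction, $\mathrm{rank}\,C(y)=\sup\{\mathrm{rank}\,C(x)+1:x\,E\,y\}\le\sup\{|\rho(x)|+1:x\,E\,y\}\le|\rho(y)|<\omega+\gamma$, so $C$ maps $M$ into $V_{\omega+\gamma}$.

We show that $C$ is injective. Otherwise choose $x$ with $|\rho(x)|$ minimal among those $x$ for which some $y\ne x$ has $C(x)=C(y)$, and fix such a $y$. If $z\,E\,x$, then $C(z)\in C(x)=C(y)$, so $C(z)=C(z')$ for some $z'\,E\,y$; since $|\rho(z)|<|\rho(x)|$, minimality gives $z=z'$, so $z\,E\,y$. If $z\,E\,y$, then $C(z)=C(z')$ for some $z'\,E\,x$; since $|\rho(z')|<|\rho(x)|$, minimality applied to $z'$ gives $z=z'$, so $z\,E\,x$. Thus $x$ and $y$ have the same $E$-extension, contradicting \eqref{eq:rank}. Hence $|M|\le|V_{\omega+\gamma}|=c$.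
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $\kappa$ be an infinite cardinal.

Suppose $2^{<\kappa}\le c$. Then $\kappa\le\theta$, since $\theta<\kappa$ would give $2^{<\kappa}\ge2^\theta>c$. So the order of $\mathfrak M_0$, being $\theta$-saturated, is $\kappa$-saturated. But $\mathfrak M_0$ omits the finitely satisfiable set $\{N(x)\}\cup\{x\ne\underline n:n\in\omega\}$, which uses no parameters since each $\underline n$ is definable. So $\mathfrak M_0$ is not $\kappa$-saturated, and $T_\delta$ is not $\kappa$-saturated over $\mathcal L_0$.

Suppose $2^{<\kappa}>c$. Choose $\mu<\kappa$ with $2^\mu>c$; then $\mu$ is infinite, so $\kappa$ is uncountable. Let $\mathfrak M\models T_\delta$ with $(M,\prec)$ $\kappa$-saturated. By Lemma~\ref{lem:intervals}, $|M|\ge2^\mu>c$. By Lemma~\ref{lem:D}, $N^{\mathfrak M}$ is not standard. By Proposition~\ref{prop:transfer}, $\mathfrak M$ is $\kappa$-saturated.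

This proves the equivalence. For $\kappa=\omega_{\alpha+1}$ we have $2^{<\kappa}=2^{\omega_\alpha}$. If $\omega_\alpha\le\beth_\delta$, then $2^{\omega_\alpha}\le\beth_{\delta+1}$; if $\omega_\alpha\ge\beth_{\delta+1}$, then $2^{\omega_\alpha}\ge2^{\beth_{\delta+1}}>\beth_{\delta+1}$. If $(A,\prec)$ is the order of a real closed ordered field and the field operations are kept in $\mathcal L$, then $T_\delta$ expands the theory of real closed ordered fields.
\end{proof}

\begin{remark}
Replacing ``every $\beta$'' in Conjecture D by ``every sufficiently large $\beta$'' does not help if ``sufficiently large'' means $\omega_\beta\ge\chi$ for a fixed cardinal $\chi<\beth_{\omega_1}$. Choose a countable $\delta$ with $\beth_\delta\ge\chi$. Then $T_\delta$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ whenever $\omega_\alpha\ge\beth_{\delta+1}$, but not $\omega_{\beta+1}$-saturated over $\mathcal L_0$ for the $\beta$ with $\omega_\beta=\beth_\delta\ge\chi$.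
\end{remark}

\begin{remark}
The theories constructed here refute the passage from large $\alpha$ to small $\beta$. By Theorem~\ref{thm:strong}, $\kappa$-saturation over $\mathcal L_0$ of $T_\delta$ persists from each $\kappa$ to all larger ones. We do not address whether, for arbitrary $T$ and $\mathcal L_0$, saturation over $\mathcal L_0$ at a small successor cardinal implies it at larger ones.
\end{remark}

\begin{thebibliography}{9}
\bibitem{CK} Chang and Keisler, \emph{Model Theory}. \texttt{https://lo2.org/pdf/math/chang.keisler.model\_theory.pdf}
\end{thebibliography}

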